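\title{The pagenumber of random regular graphs}

\begin{abstract}
We show that for every fixed $d\ge 6$ the pagenumber of the random $d$-regular graph on $n$ vertices is $n^{\frac12-\frac1{2(d-1)}+o(1)}$ with high probability. This disproves the conjecture that the pagenumber is $\Theta(n^{\frac12-\frac cd})$ for all $d\ge3$ with one universal constant $c$. For every $d\ge3$ we prove the lower bound $\Omega(n^{\frac12-\frac1{2(d-1)}})$ and the upper bound $n^{\max\{\frac25,\,\frac12-\frac1{2(d-1)}\}+o(1)}$. The lower bound is a counting argument. For the upper bound we label the vertices by residues modulo $k$ so that almost every edge has its label sum in a small pseudorandom set; such a labeling is found by a second moment estimate that is sharp up to a subexponential factor, followed by a concentration argument.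
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{book embedding} of a graph $G$ consists of a linear order of $V(G)$, the \emph{spine}, and a partition of $E(G)$ into \emph{pages} such that no two edges of the same page cross. Here two edges $uv$ and $xy$ \emph{cross} if their endpoints interleave as $u<x<v<y$ in the order. The \emph{pagenumber} (or book thickness) $\mathrm{pn}(G)$ is the least number of pages in a book embedding of $G$.

If the vertices are placed in spine order at the corners of a convex polygon, two edges cross exactly when the corresponding chords meet in the interior. A set of pairwise non-crossing chords is contained in a triangulation of the polygon, which has $2n-3$ edges when there are $n\ge 3$ corners and the sides are counted. A graph with $n$ vertices and $m$ edges therefore needs at least $m/(2n-3)$ pages. For $d$-regular graphs this bound is about $d/4$ and does not depend on $n$. For $d=2$ nothing more is needed: list the cycles one after another, each in its cyclic order, and one page holds all edges. For $d\ge3$ the pagenumber can grow with $n$, and the cause is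 not the number of edges but the lack of any linear order along which the edges are mostly nested or separated. The pagenumber of a typical $d$-regular graph measures how well one can do by choosing the best of the $n!$ orders.

The following bounds are known. Every graph with $m$ edges has pagenumber $O(m^{1/2})$, and there exist $d$-regular $n$-vertex graphs with pagenumber $\Omega(\sqrt d\,n^{1/2-1/d})$; both results are due to Malitz. There also exist $d$-regular $n$-vertex graphs with pagenumber $\Omega(n^{\frac12-\frac1{2(d-1)}})$. Let $G_{n,d}$ be chosen uniformly at random among all $d$-regular graphs on $[n]=\{1,\dots,n\}$, where $n$ runs over the values for which $dn$ is even, and say that an event holds \emph{with high probability} (w.h.p.) if its probability tends to $1$ as $n\to\infty$. For each fixed $d$, w.h.p.\ $\mathrm{pn}(G_{n,d})=o(n^{1/2})$. Both lower bounds have an exponent of the form $\frac12-\Theta(\frac1d)$, and the following conjecture is posed in \cite{perm}.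

\begin{quote}
\textbf{Conjecture.} There is a universal constant $c>0$ such that for each fixed $d\ge3$ the pagenumber of $G_{n,d}$ is w.h.p.\ $\Theta\big(n^{\frac12-\frac cd}\big)$.
\end{quote}

Throughout, $d\ge3$ is fixed and
\[
x_d=\frac12-\frac1{2(d-1)}=\frac{d-2}{2(d-1)} .
\]

\begin{theorem}\label{thm:lower}
For every $d\ge3$ there is $c_d>0$ such that w.h.p.\ $\mathrm{pn}(G_{n,d})\ge c_d\,n^{x_d}$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For every $d\ge3$ and every $\delta>0$, w.h.p.\ $\mathrm{pn}(G_{n,d})\le n^{\max\{2/5,\,x_d\}+\delta}$.
\end{theorem}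

\begin{corollary}\label{cor:main}
For each fixed $d\ge6$, w.h.p.\ $\mathrm{pn}(G_{n,d})=n^{\frac12-\frac1{2(d-1)}+o(1)}$; that is, for every $\delta>0$, w.h.p.\ $n^{x_d-\delta}\le \mathrm{pn}(G_{n,d})\le n^{x_d+\delta}$. The conjecture is false.
\end{corollary}

\begin{proof}
The inequality $x_d\ge\frac25$ reads $5(d-2)\ge4(d-1)$, that is, $d\ge6$. So the first statement combines the two theorems. Suppose that the conjecture holds with a constant $c$. Fix $d\ge6$ and put $y=\frac12-\frac cd$. There are $a,b>0$ such that w.h.p.\ $an^y\le\mathrm{pn}(G_{n,d})\le bn^y$. Theorem~\ref{thm:lower} gives $c_dn^{x_d}\le bn^y$ for large $n$, so $x_d\le y$. Theorem~\ref{thm:upper} gives $an^y\le n^{x_d+\delta}$ for every $\delta>0$ and large $n$, so $y\le x_d$. Hence $c=\frac d{2(d-1)}$. This is $\frac35$ for $d=6$ and $\frac7{12}$ for $d=7$, a contradiction.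
\end{proof}

Since $x_d=\frac12-\frac1{2d}-\frac1{2d(d-1)}$, the conjectured form describes the exponent correctly to first order in $1/d$, with $c=\frac12$; it is the second-order term that no single constant can absorb. For $d\in\{3,4,5\}$ we have $x_d=\frac14,\frac13,\frac38$, the two theorems place the pagenumber w.h.p.\ between $\Omega(n^{x_d})$ and $n^{2/5+o(1)}$, and we do not determine the exponent.

Section~\ref{sec:idea} explains where the exponents $x_d$ and $\frac25$ come from and outlines the proof. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}, and Sections~\ref{sec:insert}--\ref{sec:conc} prove Theorem~\ref{thm:upper}.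

\section{Sum classes and the two exponents}\label{sec:idea}

All pages that we construct come from one observation.

\begin{lemma}[sum classes]\label{lem:sum}
Let the spine be divided into consecutive intervals $I_0,\dots,I_{\kappa-1}$, some of which may be empty, and let $s\in\{0,\dots,\kappa-1\}$. Consider a set of edges, each joining intervals $I_i$ and $I_j$ (possibly $i=j$) with $i+j\equiv s\pmod\kappa$, that contains at most one edge for each unordered pair $\{i,j\}$. Then no two of these edges cross.
\end{lemma}

\begin{proof}
Take two of the edges, with index pairs $\{i,j\}\ne\{i',j'\}$, named so that $i\le j$ and $i'\le j'$. The pairs are disjoint, because one index and the residue $s$ determine the other index. The integer sums $i+j$ and $i'+j'$ lie in $[0,2\kappa-2]$, hence in $\{s,s+\kappa\}$. If they are equal and, say, $i<i'$, then $i<i'\le j'<j$, and the second edge is nested inside the first. Otherwise, say, $i+j=s$ and $i'+j'=s+\kappa$. Then $i,j\le s$, while $i',j'\ge s+1$ because both are at most $\kappa-1$, and the first edge lies entirely to the left of the second.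
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \x in {0,...,6} {
  \draw[very thick] (1.4*\x,0) -- (1.4*\x+1.1,0);
  \node[below] at (1.4*\x+0.55,0) {$I_{\x}$};
}
\draw (0.7,0) arc[start angle=180,end angle=0,x radius=1.95,y radius=1.3];
\draw (1.7,0) arc[start angle=180,end angle=0,x radius=0.9,y radius=0.6];
\draw (6.0,0) arc[start angle=180,end angle=0,x radius=1.5,y radius=1.0];
\draw (7.2,0) arc[start angle=180,end angle=0,x radius=0.35,y radius=0.3];
\foreach \x in {0.7,4.6,1.7,3.5,6.0,9.0,7.2,7.9} \fill (\x,0) circle (1.8pt);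
\end{tikzpicture}
\caption{A page formed by one sum class. The spine is cut into seven intervals, and the page has one edge for each pair $\{i,j\}$ with $i+j\equiv3\pmod7$. The pairs $\{0,3\},\{1,2\}$ with sum $3$ are nested, so are the pairs $\{4,6\},\{5,5\}$ with sum $10$, and the two groups are separated.}
\label{fig:sum}
\end{figure}

Figure~\ref{fig:sum} shows the case $\kappa=7$, $s=3$. We use the lemma in the following form.

\begin{corollary}\label{cor:label}
Let $H$ be a graph, $f:V(H)\to\mathbb Z_k$ a map, $S\subseteq\mathbb Z_k$ and $\tau\ge1$ an integer. Suppose that $f(u)+f(v)\in S$ for every edge $uv$, and that for every unordered pair $\{i,j\}$ (including $i=j$) at most $\tau$ edges join $f^{-1}(i)$ and $f^{-1}(j)$. Then, for every order that lists $f^{-1}(0),\dots,f^{-1}(k-1)$ in succession, the edges of $H$ fit in $|S|\tau$ pages.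
\end{corollary}

\begin{proof}
Number the edges of each pair $\{i,j\}$ by $1,2,\dots$. For $s\in S$ and $1\le\nu\le\tau$, let page $(s,\nu)$ receive the edge numbered $\nu$ of each pair $\{i,j\}$ with $i+j\equiv s\pmod k$. Lemma~\ref{lem:sum} applies to each page.
\end{proof}

\begin{example}\label{ex:k33}
Label the six vertices of $K_{3,3}$ bijectively by $\mathbb Z_6$, one side by $0,2,4$ and the other by $1,3,5$. Every edge has its label sum in $S=\{1,3,5\}$, and $\tau=1$. The three pages are
\[
\{01,\,25,\,34\},\qquad\{03,\,12,\,45\},\qquad\{05,\,14,\,23\},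
\]
for $s=1,3,5$. Three pages are needed: a graph with a two-page embedding is planar (draw one page above the spine and one below), and $K_{3,3}$ is not. The number of pages is $|S|=3$ and not the modulus $k=6$, because the labels were chosen so that half of the possible sums never occur.
\end{example}

\subsection*{The exponent $x_d$}
The plan for the upper bound is to imitate Example~\ref{ex:k33} in a random graph. The discussion in the rest of this section is heuristic and ignores constants and logarithms. We aim at about $h$ pages. Fix $S\subseteq\mathbb Z_k$ with $|S|=h$, and look for a labeling $f:[n]\to\mathbb Z_k$ with equal fibers, called blocks, such that all edges have their label sum in $S$. A fraction $q=h/k$ of all vertex pairs is allowed, so a given $f$ works with probability about $q^{dn/2}$. There are about $k^n$ labelings, and the expected number of good ones is about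
\[
\big(kq^{d/2}\big)^n=\big(k^{1-d/2}h^{d/2}\big)^n .
\]
As $d>2$, this favors small $k$. On the other hand the $dn/2$ edges are spread over about $kh/2$ allowed pairs of blocks, and Corollary~\ref{cor:label} loses the factor $\tau$, so we need $kh\gtrsim n$. With $k\approx n/h$ the base becomes $h^{d-1}n^{1-d/2}$, and it exceeds $1$ when $h\gtrsim n^{x_d}$, since $(d-1)x_d=\frac d2-1$.

The same count gives the lower bound. Any embedding with $h$ pages, viewed at the scale of $n/h$ consecutive blocks of size $h$, allows only about a fraction $h^2/n$ of the pairs of blocks, and the number of possible patterns of allowed pairs is only $e^{O(n)}$. So sum classes lose nothing in the exponent compared with arbitrary pages, provided that the first moment tells the truth.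

\subsection*{The exponent $2/5$ and the outline of the upper bound}
To show that good labelings exist we bound the second moment of their number $Z$. Our estimates for numbers of matchings lose a polynomial factor per block, so we obtain only $\mathbb P(Z>0)\ge e^{-\ell}$ with $\ell\gtrsim k$. Two further steps turn this into a statement that holds w.h.p.
\begin{itemize}
\item \emph{Concentration.} The least number of edges whose deletion makes some labeling good is a Lipschitz function of the random graph. It is small with probability at least $e^{-\ell}$, so by the Azuma--Hoeffding inequality it is w.h.p.\ of order at most $\sqrt{n\ell}$ (Section~\ref{sec:conc}).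
\item \emph{Reinsertion.} A set of $m$ exceptional vertices can be inserted into a given spine so that all their edges need only about $\sqrt m$ extra pages (Section~\ref{sec:insert}).
\end{itemize}
We can thus afford $m\approx h^2$ deletions, and hence a loss $\ell\approx h^4/n$. The loss $k\approx n/h$ is within this budget when $h^5\gtrsim n^2$. This is the origin of the exponent $\frac25$. The two conditions coincide at $d=6$: with $h=n^{2/5}$ we have $k\approx n^{3/5}$, $q\approx n^{-1/5}$, and both $kq^3\approx1$ and $h^4/n\approx k$.

\section{The pairing model and other tools}\label{sec:tools}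

\subsection*{Pairings}
Let $V$ be a set of $n$ vertices with $dn$ even. The elements of $V\times[d]$ are \emph{points}, and a \emph{pairing} is a perfect matching of the $dn$ points; there are $(dn-1)!!$ pairings. Contracting the $d$ points of each vertex turns a pairing into a $d$-regular multigraph, and the pairing is \emph{simple} if this multigraph has no loops and no multiple edges. For a uniform random pairing, the probability of being simple tends to $e^{-(d^2-1)/4}>0$, and conditioned on being simple the graph is a uniform $d$-regular graph on $V$. Since $\mathbb P(\mathcal E\mid\text{simple})\le\mathbb P(\mathcal E)/\mathbb P(\text{simple})$, an event $\mathcal E$ of probability $o(1)$ keeps probability $o(1)$ under this conditioning.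

Stirling's formula gives $2\sqrt j\,(j/e)^j\le j!\le e\sqrt j\,(j/e)^j$ for $j\ge1$. For even $m$ we have $(m-1)!!=m!/(2^{m/2}(m/2)!)$, so $(m-1)!!/(m/e)^{m/2}$ lies between $2\sqrt2/e$ and $e\sqrt2/2$. In particular
\begin{equation}\label{eq:stirling}
(dn/e)^{dn/2}\le(dn-1)!!\le2\,(dn/e)^{dn/2}.
\end{equation}

\subsection*{Counting perfect matchings}
The probability that a pairing uses only pairs from a prescribed graph $H$ on the points is $\mathrm{pm}(H)/(dn-1)!!$, where $\mathrm{pm}(H)$ is the number of perfect matchings of $H$. In the upper bound we need $\mathrm{pm}(H)$ up to a factor $e^{o(n)}$, so even a constant factor per point is too much to lose. Two theorems on permanents give this precision. Recall that the permanent of an $m\times m$ matrix $(b_{xy})$ is $\sum_\sigma\prod_xb_{x\sigma(x)}$, summed over all permutations $\sigma$. Bregman's theorem states that a $0$--$1$ matrix with row sums $r_x\ge1$ has permanent at most $\prod_x(r_x!)^{1/r_x}$. The theorem of Egorychev and Falikman states that a nonnegative $m\times m$ matrix with all row and column sums equal to $1$ has permanent at least $m!/m^m$.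 Part (a) of the next lemma rests on the bound $\mathrm{pm}(H)\le\prod_x(\deg(x)!)^{1/(2\deg(x))}$ of Alon--Friedland and Kahn--Lov\'asz, whose derivation from Bregman's theorem we include.

\begin{lemma}\label{lem:pm}
\begin{enumerate}
\item[(a)] Let $H$ be a graph and let $r_x\ge1$ be integers with $\deg(x)\le r_x$ for all vertices $x$. Then $\mathrm{pm}(H)\le\prod_x\big((r_x+2+\ln r_x)/e\big)^{1/2}$.
\item[(b)] An $r$-regular bipartite graph with sides of size $m$ has at least $(r/e)^m$ perfect matchings.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We may assume that $H$ has no isolated vertex. An even cycle of length at least $4$ has two perfect matchings and two orientations; fix a bijection between them for each such cycle of $H$. Let $(M_1,M_2)$ be an ordered pair of perfect matchings of $H$. The components of $M_1\cup M_2$ are edges common to both matchings and even cycles of length at least $4$ on which the matchings alternate. Define a permutation $\sigma$ of $V(H)$ that swaps the ends of each common edge and, on each cycle $C$, moves every vertex to its successor in the orientation assigned to $M_1\cap C$.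 Then $x\sigma(x)$ is an edge for all $x$, and $\sigma$ determines $(M_1,M_2)$: its $2$-cycles are the common edges, and each longer cycle reveals $C$, its orientation, hence $M_1\cap C$ and $M_2\cap C$. So $\mathrm{pm}(H)^2$ is at most the permanent of the adjacency matrix, which Bregman's theorem bounds by $\prod_x(\deg(x)!)^{1/\deg(x)}$.

The quantity $(r!)^{1/r}$ is the geometric mean of $1,\dots,r$ and so increases with $r$; we may replace $\deg(x)$ by $r_x$. By Stirling's bound, $(r!)^{1/r}\le(r/e)e^{y}$ with $y=(1+\frac12\ln r)/r$. Here $y\le1$ because $\ln r\le r-1$, and $e^y\le1+2y$ on $[0,1]$ by convexity. Hence $(r!)^{1/r}\le(r+2+\ln r)/e$.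

(b) Dividing the $m\times m$ bipartite adjacency matrix by $r$ gives row and column sums $1$, so the number of perfect matchings is at least $r^mm!/m^m\ge(r/e)^m$.
\end{proof}

\subsection*{Tail bounds}
We use the following standard inequalities.
\begin{itemize}
\item[(T1)] \emph{Chernoff, upper tail.} If $Y$ is a sum of independent variables with values in $[0,1]$ and $\mathbb EY\le\mu_0\le a$, then $\mathbb P(Y\ge a)\le(e\mu_0/a)^a$.
\item[(T2)] \emph{Hypergeometric sums.} A hypergeometric variable counts the elements of a fixed subset $W$ of a finite set $B$ that lie in a uniform random subset of $B$ of fixed size. Its variance is at most its mean, and by Hoeffding's theorem its moment generating function is at most that of the binomial variable with the same number of trials and the same mean. Consequently, if $Y$ is a sum of independent hypergeometric variables and $\mu=\mathbb EY$, then $\mathrm{Var}\,Y\le\mu$ and $\mathbb E\,2^{-Y}\le e^{-\mu/2}$, and Markov's inequality gives $\mathbb P(Y\le\mu/2)\le e^{-\mu(1-\ln2)/2}\le e^{-\mu/8}$.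
\item[(T3)] \emph{Bernstein.} If $Y$ is a sum of independent mean-zero variables bounded by $1$ in absolute value and $\mathrm{Var}\,Y\le\sigma^2$, then $\mathbb P(|Y|\ge t)\le2\exp\big(-t^2/(2\sigma^2+2t/3)\big)$.
\item[(T4)] \emph{Azuma--Hoeffding.} If $Y_0,\dots,Y_m$ is a martingale and each increment $Y_i-Y_{i-1}$ lies in an interval of length at most $\eta$ that depends only on the past, then $\mathbb P(|Y_m-Y_0|\ge t)\le2\exp\big(-2t^2/(m\eta^2)\big)$.
\end{itemize}

A \emph{switching} replaces two pairs of a pairing by two other pairs on the same four points.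

\begin{lemma}\label{lem:azuma}
Let $X$ be a function of a uniform pairing of $dn$ points that changes by at most $2$ under any switching. Then $\mathbb P(|X-\mathbb EX|\ge t)\le2e^{-t^2/(dn)}$ for all $t\ge0$.
\end{lemma}

\begin{proof}
Order the points and expose the pairing in $dn/2$ steps, each time revealing the partner of the smallest unmatched point $a$. Let $b\neq b'$ be two possible partners. A completion containing $ab$ matches $b'$ to some point $z$; replacing $ab,\,b'z$ by $ab',\,bz$ is a switching, and it defines a bijection from the completions containing $ab$ to those containing $ab'$. So the conditional expectations of $X$ given $ab$ and given $ab'$ differ by at most $2$. The increments of the martingale $\mathbb E[X\mid\text{exposed pairs}]$ therefore lie in intervals of length at most $2$ that depend only on the past, and (T4) with $m=dn/2$ and $\eta=2$ gives the bound.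
\end{proof}

\section{The lower bound}\label{sec:lower}

A union bound over all embeddings is too expensive, so we record only a coarse picture of the embedding. The picture must be cheap to specify and must still confine the edges to a small set of vertex pairs.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $c\in(0,1)$ be a constant to be chosen, $p=\lfloor cn^{x_d}\rfloor$ and $k=\lceil n/p\rceil$. As $0<x_d<\frac12$, for large $n$ we have $p\ge1$, $k\ge3$ and $kp\le n+p\le2n$.

Let $G$ be a graph on $[n]$ with an embedding in at most $p$ pages; allowing empty pages, say exactly $p$. Cut the spine into consecutive blocks $B_1,\dots,B_k$ of size at most $p$. For each page form the \emph{quotient graph} on $[k]$, in which $i\ne j$ are adjacent if the page has an edge between $B_i$ and $B_j$. Two edges $ij$ and $i'j'$ of a quotient graph with $i<i'<j<j'$ would come from two crossing edges of the page. So each quotient graph is non-crossing, and hence a subgraph of a triangulation of the convex $k$-gon. The number of triangulations is a Catalan number, at most $4^k$, and each has fewer than $2k$ edges. So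 there are at most $4^k2^{2k}=16^k$ possible quotient graphs.

Call the sequence $(B_1,\dots,B_k)$ together with the $p$ quotient graphs the \emph{pattern} of the embedding. The number of patterns is at most $k^n16^{kp}\le(2n/p)^n256^n$. Given the pattern, every edge of $G$ lies inside a block or joins two blocks adjacent in some quotient graph. This leaves at most
\[
\tfrac12kp^2+p\cdot2k\cdot p^2\le3kp^3\le6np^2
\]
vertex pairs, and so at most $6d^2np^2$ pairs of points. By $\binom ab\le(ea/b)^b$ and \eqref{eq:stirling}, the probability that all $dn/2$ pairs of a uniform pairing belong to a given set of this size is at most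
\[
\binom{6d^2np^2}{dn/2}\Big/\Big(\frac{dn}e\Big)^{dn/2}\le\big(12edp^2\big)^{dn/2}\Big(\frac e{dn}\Big)^{dn/2}=\Big(\frac{12e^2p^2}n\Big)^{dn/2}.
\]
Summing over patterns, the probability that the pairing is simple and its graph has pagenumber at most $p$ is at most
\[
\Big[512\,(12e^2)^{d/2}\,n^{1-d/2}p^{\,d-1}\Big]^n\le\Big[512\,(12e^2)^{d/2}c^{\,d-1}\Big]^n,
\]
because $p^{d-1}\le c^{d-1}n^{d/2-1}$. For small $c=c_d$ this is at most $2^{-n}$. Dividing by the probability of being simple, we find that w.h.p.\ $\mathrm{pn}(G_{n,d})\ge p+1>c_dn^{x_d}$.
\end{proof}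

The block size was taken equal to the number of pages so that $kp=O(n)$: the $p$ quotient graphs then cost only a factor $e^{O(n)}$, which the choice of $c$ absorbs.

\section{Inserting exceptional vertices}\label{sec:insert}

From now on $N$ denotes the number of vertices of the graph to be embedded; the letter $n$ is reserved for a nearby integer with convenient divisibility. This section contains the deterministic part of the upper bound. The labeling will cover all vertices outside a small set $U$ and will fix their order. The vertices of $U$ are free, and we place them at random. The difficulty is that the other endpoints of their edges cannot be moved, so we cut the existing order into intervals that carry equal shares of the edges to $U$.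

\begin{proposition}\label{prop:insert}
For every $d$ there is $N_0$ such that the following holds for $N\ge N_0$. Let $G$ be a graph on $N$ vertices with maximum degree at most $d$, let $U\subseteq V(G)$, and fix a linear order of $V(G)\setminus U$. This order extends to an order of $V(G)$ for which the edges incident with $U$ fit in $\lceil\sqrt{d|U|}\,\rceil\cdot\lceil\ln^2N\rceil$ pages.
\end{proposition}

\begin{proof}
Assume $U\ne\emptyset$. Let $w=d|U|$, an upper bound for the number of edges incident with $U$, and $\kappa=\lceil\sqrt w\,\rceil$.

\emph{Intervals.} Scan $V(G)\setminus U$ in order and close an interval as soon as its vertices send at least $w/\kappa$ edges to $U$; it then sends fewer than $w/\kappa+d$. At most $\kappa$ intervals get closed. If exactly $\kappa$ do, they account for at least $w$ edges, so the remaining vertices send no edge to $U$, and we append them to the last interval. If fewer do, the remaining vertices form one more interval, sending fewer than $w/\kappa$ edges, and we add empty intervals. In both cases we obtain consecutive intervals $I_0,\dots,I_{\kappa-1}$, each sending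 at most $w/\kappa+d\le\kappa+d$ edges to $U$.

\emph{Random positions.} Give each $u\in U$ an independent uniform label $\varphi(u)\in\{0,\dots,\kappa-1\}$ and insert $u$ at the end of $I_{\varphi(u)}$. The enlarged intervals $I_i'=I_i\cup\varphi^{-1}(i)$ partition the new spine. Put $a=\ln^2N/(4d)$.

For an ordered pair $(i,j)$ let $X_{ij}$ be the number of edges from $I_i$ to $\varphi^{-1}(j)$. It is the sum over $u\in U$ of the independent variables $\mathbf 1[\varphi(u)=j]\cdot|\{\text{neighbors of }u\text{ in }I_i\}|\in[0,d]$, and $\mathbb EX_{ij}\le(\kappa+d)/\kappa\le2d$. By (T1) applied to $X_{ij}/d$ with $\mu_0=2$, we get $\mathbb P(X_{ij}\ge da)\le(2e/a)^a$.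

Edges inside $U$ are not independent when they share a vertex, so we first split them into matchings. Each edge meets at most $2d-2$ others, and greedy coloring produces at most $2d$ matchings. Within one matching the label pairs of the edges are independent, each equals a given $\{i,j\}$ with probability at most $2/\kappa^2$, and there are at most $w\le\kappa^2$ edges. By (T1) with $\mu_0=2$, the matching has at least $a$ edges with label pair $\{i,j\}$ with probability at most $(2e/a)^a$.

For large $N$ we have $a\ge2e^2$ and $\kappa\le N$, so the union of all these events has probability at most $(2d+1)N^2e^{-\ln^2N/(4d)}<1$. Fix labels that avoid them. Then for every unordered pair $\{i,j\}$, including $i=j$, fewer than $da+da+2da=\ln^2N$ edges incident with $U$ join $I_i'$ and $I_j'$. Corollary~\ref{cor:label}, applied to the graph of these edges with $S=\mathbb Z_\kappa$, finishes the proof.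
\end{proof}

Taking $U=V(G)$ shows that graphs of bounded degree have pagenumber $O(\sqrt N\ln^2N)$. This is what random labels give when all sums are allowed; the rest of the paper is about confining the sums to a much smaller set.

\section{Admissible labelings}\label{sec:setup}

\subsection*{Parameters}
Fix $\varepsilon>0$ with $x:=\max\{\frac25,x_d\}+\varepsilon<\frac12$; then $\varepsilon<\frac1{10}$. Put $\rho=1/\lceil1/\varepsilon\rceil$, so that $\rho\le\varepsilon$ and $1/\rho$ is an integer. Let $h$ be the least multiple of $1/\rho$ with $h\ge N^x$, and let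
\[
k=\Big\lfloor\frac N{2h}\Big\rfloor,\qquad L=2h,\qquad n=kL,\qquad q=\frac hk,\qquad D^*=nq^2,\qquad\theta=\frac d{2(1-\rho)},
\]
\[
\tau=\lceil\ln^2N\rceil,\qquad K=k\ln^2N,\qquad\Lambda=32h\ln N .
\]
There will be $k$ blocks of size $L$ on $n$ of the $N$ vertices and $h$ allowed sums. The numbers $D^*$, $\rho$, $\theta$ belong to the second moment and are explained in Section~\ref{sec:second}. We record that $n$ is even, $\rho L$ is an integer, and
\[
0\le N-n<2h,\qquad nq=hL=2h^2,\qquad L=2kq,\qquad D^*=2k^2q^3 .
\]
The letter $C$ denotes constants that depend only on $d$ and $\varepsilon$ and may change from line to line, and $N$ is always assumed large in terms of $d$ and $\varepsilon$.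

\begin{lemma}\label{lem:param}
We have
\begin{enumerate}
\item[(a)] $N^x\le h\le2N^x$, $\;k\le N^{1-x}$, $\;N^{-1/5}\le q=o(1)$ and $L\le k$;
\item[(b)] $kq^2\ge N^{1/5}$ and $k\le h^{3/2}$;
\item[(c)] $kq^{\max\{\theta,2\}}\ge N^\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $N^x\le h\le N^x+1/\rho$, hence $N^{1-x}/5\le N/(2h)-1\le k\le N^{1-x}$. So $N^{-1/5}\le N^{2x-1}\le q\le10N^{2x-1}=o(1)$, and $L=2kq\le k$.

(b) We have $kq^2=h^2/k\ge N^{3x-1}\ge N^{1/5}$, and $k\le N^{1-x}\le N^{3x/2}\le h^{3/2}$, both because $x\ge\frac25$.

(c) Since $1-\frac d2<0$,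
\[
kq^{d/2}=k^{1-d/2}h^{d/2}\ge N^{(1-x)(1-d/2)+xd/2}=N^{(d-1)(x-x_d)}\ge N^{(d-1)\varepsilon}.
\]
Next, $\theta-\frac d2=\frac{d\rho}{2(1-\rho)}\le d\varepsilon$, so $q^{\theta-d/2}\ge N^{-d\varepsilon/5}$ and $kq^\theta\ge N^{(4d/5-1)\varepsilon}\ge N^\varepsilon$ as $d\ge3$. Finally $kq^2\ge N^{1/5}\ge N^\varepsilon$ by (b).
\end{proof}

The hypothesis $x>x_d$ is used only through (c). The inequality $k\le h^{3/2}$ in (b), which is the condition $h^5\gtrsim N^2$ of Section~\ref{sec:idea}, is used only in Section~\ref{sec:conc}.

\subsection*{The set of allowed sums}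
A \emph{character} of $\mathbb Z_k$ is a homomorphism $\chi$ into the complex unit circle. There are $k$ characters, and $\sum_j\chi(j)=0$ for each nontrivial one. For $y\in\mathbb R^{\mathbb Z_k}$ put $\widehat y(\chi)=\sum_jy_j\chi(j)$; Parseval's identity says $\sum_\chi|\widehat y(\chi)|^2=k\|y\|^2$. For $S\subseteq\mathbb Z_k$ put $\widehat S(\chi)=\sum_{s\in S}\chi(s)$. Let $J$ be the all-ones $k\times k$ matrix, $\mathbf 1$ the all-ones vector, and $\|\cdot\|$ the Euclidean norm of vectors and the operator norm of matrices.

\begin{lemma}\label{lem:S}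
There is $S\subseteq\mathbb Z_k$ with $|S|=h$ and $|\widehat S(\chi)|^2\le\Lambda$ for all nontrivial $\chi$. The symmetric matrix $A$ with $A_{ij}=\mathbf 1[i+j\in S]$ has the form $A=qJ+A_0$, where $A_0$ is symmetric, $A_0J=JA_0=0$ and $\|A_0\|^2\le\Lambda$.
\end{lemma}

\begin{proof}
Put each element into $S$ independently with probability $q$, with indicators $\xi_j$. For nontrivial $\chi$ we have $\widehat S(\chi)=\sum_j(\xi_j-q)\chi(j)$. Its real part and its imaginary part are sums of independent mean-zero terms bounded by $1$, with variance at most $kq=h$. Take $t=4\sqrt{h\ln N}\le h$ in (T3). The exponent is at least $16h\ln N/(8h/3)=6\ln N$, so with probability at least $1-4kN^{-6}$ all these real and imaginary parts are at most $t$ in absolute value, and then $|\widehat S(\chi)|^2\le2t^2=\Lambda$. The size $|S|$ is binomial with integer mean $h$, which is then its most likely value, so $\mathbb P(|S|=h)\ge\frac1{k+1}>4kN^{-6}$. Both events occur together with positive probability.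

Each row of $A$ has $h=qk$ ones, so $A_0=A-qJ$ satisfies $A_0\mathbf 1=0$, and by symmetry $A_0J=JA_0=0$. For any $y$,
\[
\widehat{Ay}(\chi)=\sum_jy_j\sum_i\mathbf 1[i+j\in S]\chi(i)=\sum_jy_j\overline{\chi(j)}\,\widehat S(\chi)=\widehat S(\chi)\,\widehat y(\overline\chi).
\]
If $y\perp\mathbf 1$, then $\widehat y$ vanishes at the trivial character, and Parseval's identity gives $\|A_0y\|^2=\|Ay\|^2\le\Lambda\|y\|^2$. As $A_0\mathbf 1=0$, this bounds $\|A_0\|^2$.
\end{proof}

We fix such a set $S$.

\subsection*{The main proposition}
Let $V$ be a set of $n$ vertices and $\pi$ a uniform pairing of $V\times[d]$. Let $\mathcal F$ be the set of \emph{balanced labelings}, the maps $f:V\to\mathbb Z_k$ all of whose fibers, the \emph{blocks} of $f$, have size $L$. The $k^n$ maps $V\to\mathbb Z_k$ have at most $(n+1)^k$ possible vectors of fiber sizes, and the multinomial coefficient is largest for equal sizes, so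
\begin{equation}\label{eq:F}
|\mathcal F|=\frac{n!}{(L!)^k}\ge k^n(n+1)^{-k}.
\end{equation}
A pair of points, belonging to vertices $v$ and $w$ (possibly $v=w$), is \emph{$f$-admissible} if $f(v)+f(w)\in S$. A set of pairs is $f$-admissible if all its pairs are. For a set of pairs let $T_{ij}$ be the number of its pairs between the blocks $f^{-1}(i)$ and $f^{-1}(j)$ (inside the block if $i=j$). The set is \emph{$f$-tame} if it is $f$-admissible and $T_{ij}\le\tau$ for all $i,j$.

\begin{proposition}\label{prop:main}
With probability $1-o(1)$ there are $f\in\mathcal F$ and $\Delta\subseteq\pi$ with $|\Delta|\le Ch^2\sqrt{\ln N}$ such that $\pi\setminus\Delta$ is $f$-tame.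
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:main}]
Given $\delta>0$, choose $\varepsilon<\delta$ as above. Let $\widehat\pi$ be a uniform pairing of $[N]\times[d]$, let $V=[n]$, and let $V'=[N]\setminus V$, so $|V'|<2h$. We couple $\widehat\pi$ with a uniform pairing $\pi$ of $V\times[d]$. Since $dn$ is even, the number of points of $V\times[d]$ that $\widehat\pi$ matches into $V'\times[d]$ is even. Pair these points among themselves uniformly at random and keep all pairs of $\widehat\pi$ inside $V\times[d]$; call the result $\pi$. The law of $\widehat\pi$ is invariant under every permutation of $V\times[d]$, and the construction commutes with such permutations. So the law of $\pi$ is invariant under a group that acts transitively on pairings, and $\pi$ is uniform.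

The event of Proposition~\ref{prop:main} has probability $1-o(1)$, also conditionally on $\widehat\pi$ being simple. Suppose that $\widehat\pi$ is simple, with graph $G$, and that $f$ and $\Delta$ exist. Let $U$ consist of $V'$ and one endpoint of each edge of $G$ that comes from a pair in $\Delta$. Then $|U|\le|\Delta|+2h\le Ch^2\sqrt{\ln N}$. An edge of $G-U$ comes from a pair of $\widehat\pi$ inside $V\times[d]$, which is a pair of $\pi$, and this pair is not in $\Delta$. So $G-U$ and $f$ satisfy the hypotheses of Corollary~\ref{cor:label}. Order $[N]\setminus U$ by labels; the edges of $G-U$ fit in $h\tau$ pages. Extend the order by Proposition~\ref{prop:insert}. This does not change the relative order on $[N]\setminus U$, so these pages remain free of crossings. Altogether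
\[
\mathrm{pn}(G)\le h\tau+\big\lceil\sqrt{d|U|}\,\big\rceil\tau\le Ch(\ln N)^{1/4}\ln^2N\le N^x\ln^3N\le N^{\max\{2/5,\,x_d\}+\delta}.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:odd}
Some condition on $S$ beyond its size is needed for our approach. Suppose that $k$ is even and $S$ consists of odd residues, as in Example~\ref{ex:k33}; then $|\widehat S(\chi)|=h$ for $\chi(j)=(-1)^j$. If $\pi$ is $f$-admissible for some $f\in\mathcal F$, all pairs join the $n/2$ vertices with even labels to the $n/2$ vertices with odd labels. By Stirling's bound and \eqref{eq:stirling} this has probability at most $2^n(dn/2)!/(dn-1)!!\le e\sqrt{dn}\;2^{-(d/2-1)n}$, whereas we need, and prove in Section~\ref{sec:conc}, a lower bound $e^{-o(n)}$. The first moment estimates of the next section use only $|S|=h$ and do not see this obstruction.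
\end{remark}

\section{The first moment}\label{sec:first}

Fix $f\in\mathcal F$ and put $r=dLh=2dh^2$. Each point is $f$-admissibly paired with at most $r$ other points, namely those in the $h$ blocks with the right label, and $r/(dn)=q$. Let $P_1$ be the probability that $\pi$ is $f$-admissible; it does not depend on $f$, because permutations of $V$ act transitively on $\mathcal F$ and preserve the law of $\pi$.

\begin{lemma}\label{lem:P1}
At least $(r/e)^{dn/2}(dL+1)^{-k}$ pairings are $f$-admissible. Hence $P_1\ge\frac12\,q^{dn/2}(dL+1)^{-k}$.
\end{lemma}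

\begin{proof}
The graph of admissible pairs of points need not be bipartite, while Lemma~\ref{lem:pm}(b) requires a bipartite graph. So we split the $dL=2dh$ points of each block into a left half and a right half. For a fixed splitting, the admissible left--right pairs form a bipartite graph with sides of size $dn/2$ in which every degree is $h\cdot dh=r/2$. It has at least $(r/2e)^{dn/2}$ perfect matchings, each an $f$-admissible pairing. There are $\binom{dL}{dL/2}^k\ge2^{dn}(dL+1)^{-k}$ splittings, and a pairing arises from at most $2^{dn/2}$ of them, since a splitting is determined by choosing the left point of each pair. The number of admissible pairings is thus at least $(r/2e)^{dn/2}\,2^{dn}(dL+1)^{-k}\,2^{-dn/2}$, as claimed. Divide by $(dn-1)!!\le2(dn/e)^{dn/2}$.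
\end{proof}

Tameness also requires $T_{ij}\le\tau$. In an admissible pairing, the $dL$ points of a block are spread over $h$ blocks, $dL/h=2d$ on average, so values above $\tau$ should be rare. But our counts are accurate only up to factors $e^{O(k\ln N)}$, and we can exclude only events whose relative probability is smaller than that. We therefore do not forbid large $T_{ij}$, but bound their total
\[
H_f(\pi)=\sum_{i\le j,\;T_{ij}>\tau}T_{ij},
\]
where $\mathbb Z_k$ is identified with $\{0,\dots,k-1\}$; the pairs counted by $H_f$ will be deleted later.

\begin{lemma}\label{lem:heavy}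
At least half of the $f$-admissible pairings $\pi$ satisfy $H_f(\pi)\le K$.
\end{lemma}

\begin{proof}
Fix a set of $m$ disjoint pairs. By Lemma~\ref{lem:pm}(a), applied to the admissible pairs among the remaining $dn-2m$ points, and by $r\le dn$, the number of admissible pairings that contain the set is at most
\[
\Big(\frac{r+2+\ln(dn)}e\Big)^{dn/2-m}\le\Big(\frac re\Big)^{dn/2-m}\exp\Big(\frac{dn}{2r}\,(2+\ln(dn))\Big)\le\Big(\frac re\Big)^{dn/2-m}e^{k(2+\ln(dn))},
\]
since $dn/(2r)=k/(2h)\le k$. A pairing with $H_f(\pi)=m$ determines a family $(m_{ij})_{i\le j}$ with sum $m$ whose nonzero entries exceed $\tau$, namely $m_{ij}=T_{ij}\mathbf 1[T_{ij}>\tau]$, and it contains $m_{ij}$ disjoint pairs between the blocks $i$ and $j$. These can be chosen in at most $(dL)^{2m_{ij}}/m_{ij}!$ ways, also for $i=j$. Dividing by the lower bound of Lemma~\ref{lem:P1} and using $(dL)^2/r=2d$, the proportion of admissible pairings with $H_f\ge K$ is at most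
\[
e^{k(2+\ln(dn))}(dL+1)^k\sum_{m\ge K}\ \sum_{(m_{ij})}\ \prod_{i\le j}\frac{(2de)^{m_{ij}}}{m_{ij}!}.
\]
By $j!\ge(j/e)^j$ and $m_{ij}>\tau$ for nonzero entries, the product is at most $(2de^2/\tau)^m$. A family has at most $m/\tau$ nonzero entries, each given by a position (at most $k^2$ choices) and a value (at most $dn$ choices), so there are at most $\sum_{s\le m/\tau}(k^2dn)^s\le2(k^2dn)^{m/\tau}$ families. This is at most $2e^m$, because $\ln(k^2dn)\le3\ln N+\ln d\le\tau$. With $2de^3/\tau\le e^{-2}$, the double sum is at most $\sum_{m\ge K}2e^{-2m}\le e^{-K}$. The proportion is at most $e^{Ck\ln N-k\ln^2N}\le\frac12$.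
\end{proof}

Let $Z$ be the number of $f\in\mathcal F$ such that $\pi$ is $f$-admissible and $H_f(\pi)\le K$. Let $P_2(f,f')$ be the probability that $\pi$ is admissible for both $f$ and $f'$, and fix $f_0\in\mathcal F$. Lemma~\ref{lem:heavy} and the symmetry under permutations of $V$ give
\begin{equation}\label{eq:moments}
\mathbb EZ\ge\tfrac12|\mathcal F|P_1,\qquad\mathbb EZ^2\le\sum_{f,f'\in\mathcal F}P_2(f,f')=|\mathcal F|\sum_{f'\in\mathcal F}P_2(f_0,f').
\end{equation}

\section{The second moment}\label{sec:second}

If admissibility for $f_0$ and for $f'$ were independent events, the last sum in \eqref{eq:moments} would be about $k^nq^{dn}$. We show that this is true up to a factor within the budget of Section~\ref{sec:idea}; note that $D^*=(nq)^2/n=4h^4/n$.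

\begin{proposition}\label{prop:second}
$\displaystyle\sum_{f'\in\mathcal F}P_2(f_0,f')\le k^nq^{dn}\exp\big(Ck\ln N+D^*\big)$.
\end{proposition}

The proof has four steps: a bound for $P_2$ in terms of degrees, a sampling device that makes the sum over $f'$ factorize, a spectral estimate, and two exponential moments.

\subsection*{Step 1: reduction to degrees}
For $f'\in\mathcal F$ and $v\in V$ let
\[
W_v=\{w\ne v:\ f_0(v)+f_0(w)\in S,\ f'(v)+f'(w)\in S\},\qquad D_v=|W_v|,
\]
and let $\lambda=3+\ln(dn)$. In the graph of pairs of points that are admissible for both labelings, a point of $v$ has degree at most $dD_v+d-1\le d(D_v+1)\le dn$. Since $d(D_v+1)+2+\ln(dn)\le d(D_v+\lambda)$, Lemma~\ref{lem:pm}(a) bounds the number of doubly admissible pairings by $\prod_v(d(D_v+\lambda)/e)^{d/2}$. By \eqref{eq:stirling} and $D^*/n=q^2$,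
\begin{equation}\label{eq:P2}
P_2(f_0,f')\le\prod_v\Big(\frac{D_v+\lambda}n\Big)^{d/2}=q^{dn}\prod_v\Big(\frac{D_v+\lambda}{D^*}\Big)^{d/2}.
\end{equation}
For $f'$ unrelated to $f_0$ one expects $D_v\approx nq^2=D^*$, and the product is not large. For $f'=f_0$ we have $D_v\ge nq-1$, and the product is about $q^{-dn/2}$. We must show that, summed over all $f'$, the product is $k^n$ times an affordable factor.

\subsection*{Step 2: decoupling by sampling}
Each $D_v$ depends on all values of $f'$, so the sum over $f'$ of the product in \eqref{eq:P2} does not factorize. We estimate $D_v$ from a random sample $R$ of the vertices. Once $f'$ is fixed on $R$, the estimate for a vertex $v\notin R$ depends only on $f'(v)$, and the sum over the values outside $R$ becomes a product. Two prices are paid: an additive term of order $\ln N$ that covers the sampling error, and, since only the vertices outside $R$ carry a factor, the larger exponent $\theta=\frac d{2(1-\rho)}$ in place of $\frac d2$. This is why $\rho$ is small.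

Let $R\subseteq V$ be the union of independent uniform subsets of size $\rho L$ of the blocks of $f_0$. Thus $|R|=\rho n$ and $\mathbb P(v\notin R)=1-\rho$. Put $D_v^R=|W_v\cap R|$ and $b=100\rho^{-1}\ln N$, so $b\ge\lambda$.

\begin{lemma}\label{lem:sample}
For all $f'\in\mathcal F$ and $v\in V$, $\ \mathbb E_R\big[\ln(D_v^R/\rho+2b)\ \big|\ v\notin R\big]\ge\ln(D_v+b)$.
\end{lemma}

Since $\ln$ is concave, Jensen's inequality points the wrong way here; the extra $b$ on the left pays for the loss.

\begin{proof}
All probabilities are conditional on $v\notin R$. Then $Y=D_v^R$ is a sum of independent hypergeometric variables, one for each block of $f_0$. A vertex $w\neq v$ lies in $R$ with probability $\rho$, or $\rho L/(L-1)$ if it is in the block of $v$. So $\mu=\mathbb EY$ satisfies $\rho D_v\le\mu\le2\rho n$. Let $u=Y/\rho+2b$, $u_0=\mathbb Eu=\mu/\rho+2b$ and $z=u/u_0-1>-1$. Then $D_v+2b\le u_0\le N^2$. From $\ln(1+z)\ge\frac z{1+z}=z-\frac{z^2}{1+z}$ and $\mathbb Ez=0$ we get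
\[
\mathbb E\ln u\ge\ln u_0-\mathbb E\,\frac{z^2}{1+z}.
\]
On the event $u\ge u_0/2$ we have $1+z\ge\frac12$, and by (T2) and $\mu\le\rho u_0$ the contribution to the last expectation is at most $2\,\mathbb Ez^2=2\,\mathrm{Var}(Y)/(\rho u_0)^2\le2/(\rho u_0)$. The event $u<u_0/2$ means $Y<\mu/2-\rho b$. It is empty unless $\mu>2\rho b=200\ln N$, so by (T2) it has probability at most $N^{-25}$. On it $z^2\le1$ and $1+z\ge2b/u_0\ge N^{-2}$, so it contributes at most $N^{-23}\le1/(\rho u_0)$. Hence $\mathbb E\ln u\ge\ln u_0-\frac3{\rho u_0}$. The right side increases with $u_0$, and $\ln(1+y)\ge\frac y{1+y}$ with $y=\frac b{D_v+b}$ gives $\ln(D_v+2b)\ge\ln(D_v+b)+\frac b{D_v+2b}$. Therefore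
\[
\mathbb E\ln u\ge\ln(D_v+2b)-\frac3{\rho(D_v+2b)}\ge\ln(D_v+b)+\frac{b-3/\rho}{D_v+2b}\ge\ln(D_v+b).\qedhere
\]
\end{proof}

By Lemma~\ref{lem:sample}, $b\ge\lambda$ and $\mathbb P(v\notin R)=1-\rho$,
\[
\frac d2\sum_v\ln\frac{D_v+\lambda}{D^*}\le\frac d2\sum_v\frac1{1-\rho}\,\mathbb E_R\Big[\mathbf 1[v\notin R]\ln\frac{D_v^R/\rho+2b}{D^*}\Big]=\mathbb E_R\Big[\theta\sum_{v\notin R}\ln\frac{D_v^R/\rho+2b}{D^*}\Big].
\]
Exponentiating and using $e^{\mathbb E\Psi}\le\mathbb Ee^\Psi$,
\begin{equation}\label{eq:jensen}
\prod_v\Big(\frac{D_v+\lambda}{D^*}\Big)^{d/2}\le\mathbb E_R\prod_{v\notin R}\Big(\frac{D_v^R/\rho+2b}{D^*}\Big)^\theta .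
\end{equation}

Fix $R$ and a map $g:R\to\mathbb Z_k$. Let $\mathbf a=(a_{ij})$ be the $k\times k$ table of $f_0$ against $g$, and let $y_j$ be its column sums:
\[
a_{ij}=|\{w\in R:\ f_0(w)=i,\ g(w)=j\}|,\qquad y_j=\sum_ia_{ij}=|g^{-1}(j)| .
\]
All row sums of $\mathbf a$ equal $\rho L$. If $f'$ extends $g$ and $v\notin R$ has $f_0(v)=i$ and $f'(v)=j$, then $D_v^R=\sum_{i',j'}A_{ii'}a_{i'j'}A_{j'j}=(A\mathbf aA)_{ij}$. Put
\[
u_{ij}=\frac{(A\mathbf aA)_{ij}}{\rho D^*},\qquad\beta=\frac{2b}{D^*},\qquad M_i=\frac1k\sum_j(u_{ij}+\beta)^\theta ,
\]
so that the factor of $v$ in \eqref{eq:jensen} is $(u_{ij}+\beta)^\theta$. Let $\mathcal B$ be the event that $y_j\le L$ for all $j$; it holds for $g=f'|_R$ with $f'\in\mathcal F$. Sum \eqref{eq:jensen} over $f'\in\mathcal F$, exchange the sum with $\mathbb E_R$, and enlarge the range of summation to all $f'$ whose restriction to $R$ satisfies $\mathcal B$, with arbitrary values outside $R$; all terms are nonnegative. The sum over the values outside $R$ equals $\prod_{v\notin R}(kM_{f_0(v)})$. Hence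
\begin{equation}\label{eq:decoupled}
\sum_{f'\in\mathcal F}\prod_v\Big(\frac{D_v+\lambda}{D^*}\Big)^{d/2}\le k^n\max_R\ \mathbb E_g\Big[\mathbf 1_{\mathcal B}\prod_{v\notin R}M_{f_0(v)}\Big],
\end{equation}
where now $g:R\to\mathbb Z_k$ has independent uniform values.

\begin{remark}\label{rem:diag}
The threshold $x_d$ is visible in \eqref{eq:decoupled}. Take $g=f_0|_R$, which has probability $k^{-\rho n}$. Then $\mathbf a$ is $\rho L$ times the identity matrix, $(A^2)_{ii}=h$, and $u_{ii}=hL/D^*=1/q$. So $M_i\ge q^{-\theta}/k$ for all $i$, and this single $g$ contributes at least $k^{-\rho n}(q^{-\theta}/k)^{(1-\rho)n}=(kq^{d/2})^{-n}$ to the expectation. This is the diagonal term $f'=f_0$, and it is exponentially large when $kq^{d/2}<\frac12$. Below, the largest possible value $1/q$ of $u_{ij}$ enters through the quantity $q^{-\max\{\theta,2\}}/k$, which is small by Lemma~\ref{lem:param}(c).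
\end{remark}

\subsection*{Step 3: the spectral estimate}
Fix $R$ and $g$. For each $i$ the numbers $u_{ij}$ have mean $1$ over $j$, so $M_i$ is controlled by their variance, and the variance is controlled by $\|A_0\|$. To see the first claim, note that every row sum of $A\mathbf a$ equals $h\rho L=\rho nq$. Hence $A\mathbf a\cdot qJ=\rho nq^2J=\rho D^*J$ and
\begin{equation}\label{eq:centered}
\rho D^*(u_{ij}-1)=(A\mathbf aA_0)_{ij}.
\end{equation}
The rows of $A\mathbf aA_0$ sum to $0$ because $A_0\mathbf 1=0$. Moreover $(A\mathbf aA)_{ij}$ is at most the $i$-th row sum of $A\mathbf a$, so $0\le u_{ij}\le\rho nq/(\rho D^*)=1/q$.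

Write $s_+=\max\{s,0\}$. There is a constant $C_0=C_0(\theta)$ such that for all $W\ge1$ and $0\le w\le W$,
\begin{equation}\label{eq:taylor}
w^\theta\le1+\theta(w-1)+C_0W^{(\theta-2)_+}(w-1)^2 .
\end{equation}
Indeed, on $[0,2]$ the quotient $(w^\theta-1-\theta(w-1))/(w-1)^2$ extends continuously to $w=1$ and so is bounded, while for $w\ge2$ we have $w^\theta\le W^{(\theta-2)_+}w^2\le4W^{(\theta-2)_+}(w-1)^2$. Apply \eqref{eq:taylor} with $W=1/q$ to $w_j=(u_{ij}+\beta)/(1+\beta)$. These numbers lie in $[0,1/q]$, have mean $1$, and satisfy $|w_j-1|\le|u_{ij}-1|$. Averaging over $j$ removes the linear term: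
\[
M_i=(1+\beta)^\theta\,\frac1k\sum_jw_j^\theta\le\exp\Big(\theta\beta+\frac{C_0q^{-(\theta-2)_+}}k\sum_j(u_{ij}-1)^2\Big).
\]
Each block of $f_0$ has at most $L$ vertices outside $R$, so by \eqref{eq:centered}, with $\|\cdot\|_F$ the Frobenius norm (the Euclidean norm of the list of entries),
\[
\prod_{v\notin R}M_{f_0(v)}\le\exp\Big(n\theta\beta+\frac{C_0q^{-(\theta-2)_+}L}{k\rho^2D^{*2}}\,\|A\mathbf aA_0\|_F^2\Big).
\]
Now split $A\mathbf aA_0=A_0\mathbf aA_0+qJ\mathbf aA_0$. The columns of the first matrix are orthogonal to $\mathbf 1$, as $JA_0=0$, and the columns of the second are multiples of $\mathbf 1$. So the squared Frobenius norms add. For the first, $\|A_0\mathbf aA_0\|_F^2\le\|A_0\|^4\|\mathbf a\|_F^2\le\Lambda^2\sum_{i,j}a_{ij}^2$. In the second, each of the $k$ rows equals $q\,y^{\mathsf T}A_0=q\,(y-\rho L\mathbf 1)^{\mathsf T}A_0$, so its squared norm is at most $kq^2\Lambda\sum_j(y_j-\rho L)^2$, and $kq^2=hq$. We obtain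
\begin{equation}\label{eq:quad}
\prod_{v\notin R}M_{f_0(v)}\le\exp\Big(n\theta\beta+\alpha\sum_{i,j}a_{ij}^2+\gamma\sum_j(y_j-\rho L)^2\Big),
\end{equation}
\[
\alpha=\frac{C_0q^{-(\theta-2)_+}L\Lambda^2}{k\rho^2D^{*2}},\qquad\gamma=\frac{\alpha hq}\Lambda=\frac{\alpha q}{32\ln N}\le\alpha q .
\]
Substituting $L=2kq$, $\Lambda=32kq\ln N$ and $D^*=2k^2q^3$ gives $L^2\Lambda^2/(kD^{*2})=1024\ln^2N/(kq^2)$. By Lemma~\ref{lem:param}(c),
\begin{equation}\label{eq:alpha}
\alpha L=\frac{1024\,C_0\ln^2N}{\rho^2\,kq^{\max\{\theta,2\}}}\le CN^{-\varepsilon}\ln^2N=o(1),\qquad\alpha n=(\alpha L)k=o(k),\qquad\gamma L\le q\,\alpha L=o(q).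
\end{equation}
By Lemma~\ref{lem:param}(b), $1/q^2\le k$, so
\begin{equation}\label{eq:beta}
n\theta\beta=\frac{2\theta b}{q^2}\le Ck\ln N .
\end{equation}

\subsection*{Step 4: two exponential moments}

\begin{lemma}\label{lem:exp}
For every $R$, with $g:R\to\mathbb Z_k$ uniform,
\[
\mathbb E_g\exp\Big(2\alpha\sum_{i,j}a_{ij}^2\Big)\le e^k,\qquad\mathbb E_g\Big[\mathbf 1_{\mathcal B}\exp\Big(2\gamma\sum_j(y_j-\rho L)^2\Big)\Big]\le e^{k+D^*}.
\]
\end{lemma}

\begin{proof}
In both parts we reveal the values of $g$ one vertex at a time, in $\rho n$ steps, and let $a_{ij}$, $y_j$ denote the current counts. Raising a count from $a$ to $a+1$ raises $a(a-1)$ by $2a$.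

\emph{First bound.} At the end, $\sum a_{ij}^2=\rho n+\sum a_{ij}(a_{ij}-1)$. A new vertex from block $i$ with uniform label $j$ multiplies $\exp(2\alpha\sum a(a-1))$ by $e^{4\alpha a_{ij}}$, where $4\alpha a_{ij}\le4\alpha L\le1$ by \eqref{eq:alpha}. As $e^s\le1+2s$ on $[0,1]$, the conditional expectation of this factor is at most $1+\frac{8\alpha}k\sum_ja_{ij}\le\exp(8\alpha L/k)$. Multiplying over the steps and using $n/k=L\le k$,
\[
\mathbb E_g\exp\Big(2\alpha\sum a_{ij}^2\Big)\le\exp\big(2\alpha n+8\alpha L^2\big)\le\exp(10\,\alpha n)\le e^k .
\]

\emph{Second bound.} At the end, $\sum_jy_j=\rho n=k\rho L$, so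
\[
\sum_j(y_j-\rho L)^2=\sum_jy_j^2-\rho^2nL=\sum_jy_j(y_j-1)+\rho n-\rho^2nL .
\]
Here the first-order growth of $\sum y_j(y_j-1)$ has to cancel against $-\rho^2nL$. The bound $e^s\le1+2s$ would leave a term of order $\gamma Ln$, which \eqref{eq:alpha} bounds only by $o(qn)$, more than $D^*=q^2n$. So we use $e^s\le1+s+s^2$ on $[0,1]$. Let $\Phi_t$ be the value after $t$ steps of $\mathbf 1[\max_jy_j\le L]\exp(2\gamma\sum_jy_j(y_j-1))$; the indicator can only drop from $1$ to $0$. If it equals $1$ after $t-1$ steps, a new label $j$ multiplies the exponential by $e^{4\gamma y_j}$ with $4\gamma y_j\le4\gamma L\le1$; this is where $\mathcal B$ is needed. Since $\sum_jy_j=t-1$ and $\sum_jy_j^2\le L(t-1)$ at that time,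
\[
\mathbb E[\Phi_t\mid\text{first }t-1\text{ steps}]\le\Phi_{t-1}\Big(1+\frac{4\gamma}k\sum_jy_j+\frac{16\gamma^2}k\sum_jy_j^2\Big)\le\Phi_{t-1}\exp\Big(\frac{(4\gamma+16\gamma^2L)(t-1)}k\Big).
\]
As $\sum_{t\le\rho n}(t-1)\le\rho^2n^2/2$ and $n/k=L$, we get $\mathbb E\Phi_{\rho n}\le\exp(2\gamma\rho^2nL+8\gamma^2\rho^2nL^2)$. Multiplying by $\exp(2\gamma\rho n-2\gamma\rho^2nL)$, the second expectation in the lemma is at most $\exp(2\gamma n+8(\gamma L)^2n)$. By \eqref{eq:alpha}, $\gamma n\le\alpha n=o(k)$ and $(\gamma L)^2n=o(q^2n)=o(D^*)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:second}]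
By \eqref{eq:quad}, \eqref{eq:beta}, the Cauchy--Schwarz inequality and Lemma~\ref{lem:exp}, for every $R$
\[
\mathbb E_g\Big[\mathbf 1_{\mathcal B}\prod_{v\notin R}M_{f_0(v)}\Big]\le e^{Ck\ln N}\big(e^k\cdot e^{k+D^*}\big)^{1/2}\le e^{Ck\ln N+D^*}.
\]
Insert this in \eqref{eq:decoupled} and sum \eqref{eq:P2} over $f'\in\mathcal F$.
\end{proof}

\section{From subexponential probability to high probability}\label{sec:conc}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
The Cauchy--Schwarz inequality gives $(\mathbb EZ)^2\le\mathbb P(Z>0)\,\mathbb EZ^2$. By \eqref{eq:moments}, \eqref{eq:F}, Lemma~\ref{lem:P1} and Proposition~\ref{prop:second}, the main terms $k^nq^{dn}$ cancel: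
\[
\mathbb P(Z>0)\ge\frac{|\mathcal F|P_1^2}{4\sum_{f'}P_2(f_0,f')}\ge\frac{(n+1)^{-k}(dL+1)^{-2k}}{16\,e^{Ck\ln N+D^*}}\ge e^{-\ell},\qquad\ell:=C_1k\ln N+D^*,
\]
for a suitable constant $C_1=C_1(d,\varepsilon)$. This lower bound tends to $0$, so we pass from the event $Z>0$ to a Lipschitz function that measures the distance from it.

Let $X(\pi)$ be the least size of a set $\Delta\subseteq\pi$ such that $\pi\setminus\Delta$ is $f$-tame for some $f\in\mathcal F$; the choice $\Delta=\pi$ shows that $X$ is well defined. Let $\pi'$ arise from $\pi$ by a switching, and let $\Delta$, $f$ attain $X(\pi)$. Delete from $\pi'$ its two new pairs and the pairs of $\Delta\cap\pi'$. What remains is a subset of $\pi\setminus\Delta$, and subsets of $f$-tame sets are $f$-tame. So $X(\pi')\le X(\pi)+2$, and by symmetry $X$ changes by at most $2$ under a switching. If $Z>0$, take a labeling $f$ counted by $Z$ and delete the pairs counted by $H_f(\pi)$; this shows $X\le K$. Hence $\mathbb P(X\le K)\ge e^{-\ell}$.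

Let $t=\sqrt{dn(\ell+2)}$. By Lemma~\ref{lem:azuma}, $\mathbb P(|X-\mathbb EX|\ge t)\le2e^{-\ell-2}<e^{-\ell}$. If $\mathbb EX>K+t$, the event $X\le K$ would have probability less than $e^{-\ell}$. So $\mathbb EX\le K+t$, and $\mathbb P(X\ge K+2t)\le2e^{-\ell-2}=o(1)$.

It remains to bound $K+2t$. We have $nk=2hk^2$ and $nD^*=(nq)^2=4h^4$, so $t\le C(k\sqrt{h\ln N}+h^2)$. By Lemma~\ref{lem:param}(b), $k\le h^{3/2}$. Therefore $k\sqrt{h\ln N}\le h^2\sqrt{\ln N}$ and $K=k\ln^2N\le h^{3/2}\ln^2N\le h^2$, the last step because $h\ge N^{2/5}$. Thus $K+2t\le Ch^2\sqrt{\ln N}$.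
\end{proof}

This completes the proof of Theorem~\ref{thm:upper}. The term $k\sqrt{h\ln N}$ in the last paragraph comes from the loss $e^{-Ck\ln N}$, to which the polynomial factors per block in \eqref{eq:F} and Lemma~\ref{lem:P1} contribute. It stays below $h^2$, up to logarithms, only when $k\lesssim h^{3/2}$, and this is the step that keeps the argument from reaching the exponent $x_d$ for $d\in\{3,4,5\}$.

\begin{thebibliography}{9}

\bibitem{perm}
\emph{Decompositions of permutations and book embeddings},
\texttt{https://faculty.math.illinois.edu/\string~jobal/cikk/perm-submitted.pdf}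

\end{thebibliography}
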